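\title{Cyclic difference sets whose multiplier group has order $k$}

\begin{abstract}
Let $D$ be a nontrivial cyclic $(v,k,\lambda)$-difference set with multiplier group $M$. We prove the conjecture that $|M|=k$ forces $v$ to be prime. More precisely, $|M|=k$ holds if and only if $k$ divides $|M|$, and if and only if $v=p$ is prime and $D$ is a translate of a coset of the subgroup of order $k$ in $\mathbb{Z}_p^*$. The proof splits according to whether the multiplier-invariant translate of $D$ contains a unit. If it does, a short count modulo the primes dividing $v$ suffices. If it does not, every element of $D$ shares a large factor with $v$, while characters show that $D$ is spread almost evenly over residue classes. The two facts together leave 49 values of $v$, which divisibility conditions exclude.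
\end{abstract}

\section{The question and the results}

A subset $D\subseteq\mathbb{Z}_v$ of size $k$ is a \emph{$(v,k,\lambda)$-difference set} if every nonzero element of $\mathbb{Z}_v$ can be written as $d-d'$ with $d,d'\in D$ in exactly $\lambda$ ways. We assume throughout that $D$ is \emph{nontrivial}, that is, $1<k<v-1$. The smallest example is $\{1,2,4\}\subset\mathbb{Z}_7$, with $\lambda=1$.

An integer $t$ prime to $v$ is a \emph{multiplier} of $D$ if $tD=\{td:d\in D\}$ is a translate $D+g$ of $D$. Multipliers are the symmetries of $D$ that come from automorphisms of $\mathbb{Z}_v$. Taken modulo $v$ they form a subgroup $M$ of $\mathbb{Z}_v^*$, the \emph{multiplier group}. Since $t(D+x)=(D+x)+g+(t-1)x$, all translates of $D$ have the same multiplier group.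

How large can $M$ be? We shall see (Lemma~\ref{lem:fixed}) that some translate $D'$ of $D$ is mapped to itself by every $t\in M$. Then $D'$ is a union of orbits of $M$, and the orbit of a unit $u$ has exactly $|M|$ elements, because $tu=u$ forces $t=1$. Hence, if $D'$ contains a unit $u$, then $|M|\le k$, and equality means that $D'$ is the single orbit $Mu$. It is known that $|M|\le k$ holds always, except for the translates of
\[
E=\{3,6,7,12,14\}\subset\mathbb{Z}_{21}
\]
and of $-E$. So, apart from this exception, $|M|=k$ is the case of extreme symmetry. It occurs when $v=p$ is prime and $D$ is a subgroup of $\mathbb{Z}_p^*$ that happens to be a difference set, for example the group of quadratic residues for a prime $p\equiv3\pmod 4$, $p>3$. For $\lambda=1$ it is a result of Ho that a cyclic $(n^2+n+1,n+1,1)$-difference set with $|M|=n+1$ has $n$ even and $n^2+n+1$ prime. The following conjecture is posed in \cite{thesis}: \emph{if $|M|=k$, then $v$ is prime.} We prove it.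

\begin{theorem}\label{thm:main}
Let $D$ be a nontrivial cyclic $(v,k,\lambda)$-difference set with multiplier group $M$. If $|M|=k$, then $v$ is prime.
\end{theorem}

\begin{theorem}\label{thm:class}
For a nontrivial $(v,k,\lambda)$-difference set $D\subset\mathbb{Z}_v$ with multiplier group $M$ the following are equivalent:
\begin{enumerate}
\item[(a)] $|M|=k$;
\item[(b)] $k$ divides $|M|$;
\item[(c)] $v=p$ is prime and $D=uH+x$ with a subgroup $H\le\mathbb{Z}_p^*$ of order $k$, some $u\in\mathbb{Z}_p^*$ and some $x\in\mathbb{Z}_p$.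
\end{enumerate}
In this case $M=H$, $k$ is odd, $e=(p-1)/k$ is even, and $\lambda=(k-1)/e$.
\end{theorem}

The proofs use none of the known results quoted above.

\paragraph{Two near misses.}
For composite $v$, the order of $M$ can come close to $k$ from either side, so a proof has to use more than the approximate size of $M$. The set $E$ is a $(21,5,1)$-difference set: its differences are
\[
\pm3,\ \pm4,\ \pm9,\ \pm11=\mp10,\ \pm1,\ \pm6,\ \pm8,\ \pm5,\ \pm7,\ \pm2 .
\]
Also $2E=\{6,12,14,3,7\}=E$, so $M$ contains $\langle2\rangle=\{1,2,4,8,16,11\}$, which has index $2$ in $\mathbb{Z}_{21}^*$. By Lemma~\ref{lem:minus} below $-1\notin M$, so $M=\langle2\rangle$ and $|M|=6=k+1$. On the other side, Section~\ref{sec:twin} gives examples with $v=p(p+2)$ and $|M|=k-p>k-\sqrt v$.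

The set $E$ shows where the danger lies: it is invariant under $M$ but contains \emph{no unit}. Each of its elements is fixed by a nontrivial multiplier; for instance, $8$ fixes $3,6,12$ and $4$ fixes $7,14$.

\paragraph{Plan.}
Section~\ref{sec:prelim} recalls characters and proves that $D$ has an $M$-invariant translate. Section~\ref{sec:tools} contains three tools: $-1$ is never a multiplier, the subgroup $m\mathbb{Z}_v$ contains little more than its share of $D$ for every $m\mid v$, and a multiplier $t\neq1$ has few fixed points. Section~\ref{sec:unit} treats the case in which the invariant translate contains a unit. Section~\ref{sec:two} shows the idea of the other case for $v=pq$, and Section~\ref{sec:nounit} carries it out in general. Section~\ref{sec:proofs} proves the theorems.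

\section{Characters and an invariant translate}\label{sec:prelim}

\paragraph{Parameters.}
Put $n=k-\lambda$. Counting all differences of distinct elements gives
\begin{equation}\label{eq:basic}
k(k-1)=\lambda(v-1),\qquad\text{equivalently}\qquad k^2=n+\lambda v .
\end{equation}
Since $1<k<v-1$, we have $\lambda\ge1$ and $\lambda<k$. Moreover $\lambda=k-1$ would give $k=v-1$. Hence
\begin{equation}\label{eq:range}
1\le\lambda\le k-2,\qquad 2\le n<k,\qquad k\ge3 .
\end{equation}
If $D+x=D$ then $x=0$, for otherwise $x$ would occur $k>\lambda$ times as a difference. So for $t\in M$ there is a unique $g_t\in\mathbb{Z}_v$ with $tD=D+g_t$.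

\paragraph{Characters.}
A character of $\mathbb{Z}_v$ is a homomorphism $\chi:\mathbb{Z}_v\to\mathbb{C}^*$. The $v$ characters form a cyclic group, so for $m\mid v$ there are $\varphi(m)$ characters of order $m$. The characters with $\chi^m=1$ are exactly the $m$ characters that are trivial on the subgroup $m\mathbb{Z}_v$, and
\begin{equation}\label{eq:orth}
\frac1m\sum_{\chi^m=1}\chi(x)=\begin{cases}1,& x\in m\mathbb{Z}_v,\\ 0,&\text{otherwise.}\end{cases}
\end{equation}
We write $\chi(D)=\sum_{d\in D}\chi(d)$. If $\chi\ne1$, then $\sum_{a\ne0}\chi(a)=-1$, so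
\begin{equation}\label{eq:mod}
|\chi(D)|^2=\sum_{d,d'\in D}\chi(d-d')=k+\lambda\sum_{a\neq0}\chi(a)=k-\lambda=n>0 .
\end{equation}
This is the main analytic information: all nontrivial character values of $D$ have the same small modulus $\sqrt n<\sqrt k$. For $t\in M$ let $\chi^t(x)=\chi(tx)$. Then
\begin{equation}\label{eq:chit}
\chi^t(D)=\chi(tD)=\chi(g_t)\,\chi(D).
\end{equation}

\begin{lemma}[McFarland--Rice]\label{lem:fixed}
Some translate of $D$ satisfies $tD=D$ for all $t\in M$.
\end{lemma}

\begin{proof}
From $stD=s(D+g_t)=D+g_s+sg_t$ we get the cocycle relation $g_{st}=g_s+sg_t$. By symmetry,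
\begin{equation}\label{eq:comm}
(s-1)g_t=(t-1)g_s\qquad(s,t\in M).
\end{equation}
Replacing $D$ by $D+x$ replaces $g_t$ by $g_t+(t-1)x$. We must choose $x$ so that all these vanish.

For a single $t$ this is possible. Indeed, put $m=\gcd(t-1,v)$, so that $(t-1)\mathbb{Z}_v=m\mathbb{Z}_v$. The characters with $\chi^t=\chi$ are those trivial on $m\mathbb{Z}_v$, that is, those with $\chi^m=1$. If $\chi\ne1$ is one of them, then \eqref{eq:chit} and $\chi(D)\ne0$ give $\chi(g_t)=1$. So all characters with $\chi^m=1$ take the value $1$ at $g_t$, and \eqref{eq:orth} shows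
\begin{equation}\label{eq:ing}
g_t\in(t-1)\mathbb{Z}_v\qquad(t\in M).
\end{equation}

For all $t$ at once we work one prime at a time. By the Chinese remainder theorem $\mathbb{Z}_v$ is the product of the groups $\mathbb{Z}_{p^a}$, $p^a\,\|\,v$. Let $g^{(p)}_t$ be the component of $g_t$ in $\mathbb{Z}_{p^a}$. Changing the $p$-component of $x$ affects only $g^{(p)}$, so it suffices to make $g^{(p)}$ vanish on $M$ for each $p$ separately. If $u\in M$ and $u\equiv1\pmod{p^a}$, then $g^{(p)}_u=0$ by \eqref{eq:ing}, hence $g^{(p)}_{tu}=g^{(p)}_t+tg^{(p)}_u=g^{(p)}_t$. So $g^{(p)}_t$ depends only on the image of $t$ in $I=\mathrm{im}(M\to\mathbb{Z}_{p^a}^*)$.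

\emph{Suppose $I$ is cyclic}, generated by the image of $t_0$. By \eqref{eq:ing} we can choose $x$ so that $g^{(p)}_{t_0}=0$. The cocycle relation gives $g^{(p)}=0$ on the powers of $t_0$, hence on all of $M$.

\emph{Suppose $I$ is not cyclic.} Then $p=2$ and $a\ge3$. The group $\mathbb{Z}_{2^a}^*=\{\pm1\}\times\langle5\rangle$ has exactly three involutions, and the noncyclic abelian $2$-group $I$ contains at least three, so $-1\in I$. Since $\mathbb{Z}_{2^a}^*/\{\pm1\}$ is cyclic, $I$ is generated by $-1$ and the image of some $t_0\in M$. Choose $\varepsilon\in M$ with $\varepsilon\equiv-1\pmod{2^a}$. As in the cyclic case, we may assume $g^{(2)}_\varepsilon=0$. Then \eqref{eq:comm} gives $-2g^{(2)}_{t_0}=(t_0-1)g^{(2)}_\varepsilon=0$, so $g^{(2)}_{t_0}\in\{0,2^{a-1}\}$. If it is $0$, the cocycle relation again gives $g^{(2)}=0$ on $M$.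

Assume $g^{(2)}_{t_0}=2^{a-1}$, and let $\chi$ be a character of order $2^a$. It factors through $\mathbb{Z}_{2^a}$, so $\chi(g_\varepsilon)=1$ and $\chi(g_{t_0})=-1$. By \eqref{eq:chit}, $\overline{\chi(D)}=\chi^{\varepsilon}(D)=\chi(D)$, so $\chi(D)$ is real and $\chi(D)=\pm\sqrt n$. Here $n$ is a perfect square, because the character of order $2$ takes an integer value on $D$ whose square is $n$. So $\chi(D)$ is rational, and it is fixed by the automorphism $\zeta\mapsto\zeta^{t_0}$ of $\mathbb{Q}(\zeta)$, $\zeta=e^{2\pi i/2^a}$. But this automorphism sends $\chi(D)$ to $\chi^{t_0}(D)=\chi(g_{t_0})\chi(D)=-\chi(D)$. Hence $\chi(D)=0$, which contradicts \eqref{eq:mod}.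
\end{proof}

Translating changes neither the parameters nor $M$. \emph{From now on $tD=D$ for all $t\in M$}, except in the proof of Theorem~\ref{thm:class}, where this is said explicitly.

\section{Three tools}\label{sec:tools}

\begin{lemma}\label{lem:minus}
We have $-1\notin M$. Hence, if $H\le M$ has order $k$, then $2k\mid\varphi(v)$.
\end{lemma}

\begin{proof}
Suppose $-1\in M$. Then $-D=D$, because $D$ is $M$-invariant. For $a\ne0$ the number of pairs $(x,y)\in D^2$ with $x+y=a$ therefore equals the number of pairs with $x-y=a$, that is, $\lambda$. Swapping $x$ and $y$ gives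
\begin{equation}\label{eq:parity}
\lambda\equiv\#\{x\in D:2x=a\}\pmod2\qquad(a\ne0).
\end{equation}

If $v$ is odd, then $x\mapsto2x$ is a bijection, so by \eqref{eq:parity} either all nonzero elements lie in $D$ or none does. Then $k\ge v-1$ or $k\le1$, a contradiction.

If $v$ is even, then \eqref{eq:parity} with $a=1$ shows that $\lambda$ is even. For even $a=2x\ne0$ the solutions of $2z=a$ are $x$ and $x+v/2$, so $x\in D$ if and only if $x+v/2\in D$. The only $x$ not covered are $0$ and $v/2$. Hence the number of $x\in D$ with $x+v/2\in D$ is $k$ if $D$ contains both or neither of $0,v/2$, and $k-1$ if it contains exactly one. But this is the number of representations of $v/2$ as a difference, which is $\lambda\le k-2$, a contradiction.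

If $|H|=k$, then $\langle H,-1\rangle$ has order $2k$, which divides $|\mathbb{Z}_v^*|=\varphi(v)$.
\end{proof}

\begin{lemma}\label{lem:sub}
For $m\mid v$ we have $|D\cap m\mathbb{Z}_v|\le\dfrac km+\Bigl(1-\dfrac1m\Bigr)\sqrt n$.
\end{lemma}

\begin{proof}
By \eqref{eq:orth}, $|D\cap m\mathbb{Z}_v|=\frac1m\sum_{\chi^m=1}\chi(D)$. The trivial character contributes $k$, and the other $m-1$ terms have modulus $\sqrt n$.
\end{proof}

Suppose now that $t\in M$, $t\ne1$, fixes $d\in D$. Then $(t-1)d=0$, so $d$ is divisible by $v/\gcd(t-1,v)$. This is strong information if $t-1$ does not share too large a factor with $v$, that is, if $t$ has few fixed points on $\mathbb{Z}_v$.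

\begin{lemma}\label{lem:fix}
If $1\ne t\in M$, then $\gcd(t-1,v)\le k+\sqrt n$.
\end{lemma}

\begin{proof}
Put $f=\gcd(t-1,v)$ and $y=v/f>1$. The fixed points of $t$ form the subgroup $F=y\mathbb{Z}_v$ of order $f$. For $x\in F$ we have $t(D+x)=D+x$. Let $z\notin F$. A translate $D+x$ with $x\in F$ that contains $z$ also contains $tz\ne z$. Among all translates of $D$, exactly $\lambda$ contain both $z$ and $tz$, since these correspond to the representations of $tz-z$ as a difference. Hence at most $\lambda$ elements $x\in F$ satisfy $z-x\in D$, that is, $|D\cap(z+F)|\le\lambda$. We sum over the $y-1$ cosets of $F$ other than $F$ itself and use Lemma~\ref{lem:sub} for $m=y$: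
\[
\Bigl(1-\frac1y\Bigr)(k-\sqrt n)\le k-|D\cap F|\le\lambda(y-1).
\]
Thus $k-\sqrt n\le\lambda y$. Since $k-\sqrt n>0$, \eqref{eq:basic} gives
\[
f=\frac vy\le\frac{\lambda v}{k-\sqrt n}=\frac{k^2-n}{k-\sqrt n}=k+\sqrt n. \qedhere
\]
\end{proof}

The bound is sharp: for $E\subset\mathbb{Z}_{21}$ and $t=8$ we have $\gcd(7,21)=7=5+\sqrt4$.

\medskip
\noindent\textbf{Standing hypothesis for Sections~\ref{sec:unit}--\ref{sec:nounit}.} \emph{$H$ is a subgroup of $M$ of order $k$.} This is where the hypothesis $|M|=k$, or only $k\mid|M|$, enters: through $2k\mid\varphi(v)$, and through the fact that the $H$-orbit of an element of $D$, if it has full length $|H|$, is all of $D$.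

\section{When $D$ contains a unit}\label{sec:unit}

\begin{proposition}\label{prop:unit}
If $D$ contains a unit $u$, then $v$ is prime and $D=Hu$.
\end{proposition}

\begin{proof}
Since $Hu\subseteq D$ and $|Hu|=k$, we have $D=Hu$. The set $u^{-1}D$ is a difference set with the same parameters and the same multiplier group, so for the proof that $v$ is prime we may assume $D=H$. The idea is that, modulo a prime $p\mid v$, each residue class that meets the subgroup $H$ contains equally many elements of $H$. If $v$ is composite, this is so rigid that it determines $p$.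

Suppose $v$ is composite. Let $p\mid v$ be prime and $w=v/p>1$. Let the image of $H$ in $\mathbb{Z}_p^*$ have order $h$ and the kernel order $c$, so $k=ch$, and each residue class modulo $p$ in the image contains exactly $c$ elements of $D$. Counting the nonzero differences that lie in $p\mathbb{Z}_v$, and then all nonzero differences, we get
\[
hc(c-1)=\lambda(w-1),\qquad ch(ch-1)=\lambda(pw-1).
\]
The first equation shows $c\ge2$. Dividing the second by the first,
\begin{equation}\label{eq:rigid}
h+\frac{h-1}{c-1}=\frac{ch-1}{c-1}=\frac{pw-1}{w-1}=p+\frac{p-1}{w-1}.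
\end{equation}
Hence $h-1\ge\frac{h-1}{c-1}>p-h$, so $2h>p+1$. As $h\mid p-1$, this forces $h=p-1$, and then $2(p-1)>p+1$ excludes $p=2$. With $h=p-1$, \eqref{eq:rigid} reads $\frac{p-2}{c-1}=1+\frac{p-1}{w-1}>1$, so
\begin{equation}\label{eq:csmall}
c<p-1 .
\end{equation}
For a character $\chi$ of order $p$ we find $\chi(D)=c\sum_{a=1}^{p-1}e^{2\pi ia/p}=-c$. Hence $n=c^2$ by \eqref{eq:mod}, and
\[
k=ch=\sqrt n\,(p-1).
\]
This holds for every prime $p\mid v$, so $p$ is determined by $k$ and $n$. Therefore $v=p^a$ with $a\ge2$. Now $c(p-1)=|H|$ divides $\varphi(v)=p^{a-1}(p-1)$, so $c\mid p^{a-1}$. As $c\ge2$, we get $c\ge p$, which contradicts \eqref{eq:csmall}.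
\end{proof}

\section{No unit: the idea for two primes}\label{sec:two}

It remains to show that $D$ cannot consist of nonunits only. We first treat $v=pq$ with distinct primes $p,q$, where the principle is visible in one line. A proportion $(1-\frac1p)(1-\frac1q)$ of $\mathbb{Z}_v$ consists of units, and all nontrivial character values of $D$ have modulus $\sqrt n<\sqrt k$, which is small compared with $k$. So $D$ can avoid the units only if $k$ is small.

Precisely, let $\alpha,\beta,\gamma$ be the averages of $\chi(D)$ over the characters of order $p$, $q$, $pq$ respectively. For a prime $p\mid v$ and $x\in\mathbb{Z}_v$, the sum of $\psi(x)$ over the $p-1$ characters $\psi$ of order $p$ is $p-1$ if $p\mid x$ and $-1$ otherwise, so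
\begin{equation}\label{eq:ind}
\Bigl(1-\frac1p\Bigr)\Bigl(1-\frac1{p-1}\sum_{\mathrm{ord}\,\psi=p}\psi(x)\Bigr)=\begin{cases}0,&p\mid x,\\1,&p\nmid x.\end{cases}
\end{equation}
Multiplying these expressions for $p$ and $q$ and summing over $x\in D$, we see that the number of units in $D$ is
\[
\Bigl(1-\frac1p\Bigr)\Bigl(1-\frac1q\Bigr)(k-\alpha-\beta+\gamma).
\]
If $D$ has no unit, then $k=\alpha+\beta-\gamma\le3\sqrt n<3\sqrt k$, so $k<9$. The following lemma then excludes $v=pq$.

\begin{lemma}\label{lem:nine}
If $v$ is composite, then $k\ge9$.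
\end{lemma}

\begin{proof}
By \eqref{eq:basic} and \eqref{eq:range}, $v=1+k(k-1)/\lambda$ with $1\le\lambda\le k-2$ and $k\ge3$. For $k\le8$ the integral values of $v$ are
\[
\begin{array}{c|cccccc}
k&3&4&5&6&7&8\\\hline
v&7&13,\,7&21,\,11&31,\,16,\,11&43,\,22,\,15&57,\,29,\,15
\end{array}
\]
For the pairs $(k,v)$ with $v$ composite, $2k\mid\varphi(v)$ fails: $10\nmid12$ for $(5,21)$, $12\nmid8$ for $(6,16)$, $14\nmid10$ for $(7,22)$, $14\nmid8$ for $(7,15)$, $16\nmid36$ for $(8,57)$, $16\nmid8$ for $(8,15)$. This contradicts Lemma~\ref{lem:minus}.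
\end{proof}

It is instructive to run this test on the set $E$, with $p=3$ and $q=7$; here $|M|=6$, so there is no subgroup $H$ of order $5$. Modulo $3$ the set $E$ is $0,0,1,0,2$, so both characters of order $3$ take the value $3-1=2$ on it, and $\alpha=2$. Two of its elements are divisible by $7$ and three are not, so $\beta=2-\frac36=\frac32$. The elements $3,6,12$ contribute $-\frac16$ each to $\gamma$, and $7,14$ contribute $-\frac12$ each, so $\gamma=-\frac32$. Indeed $\alpha+\beta-\gamma=2+\frac32+\frac32=5=k$, within the bound $3\sqrt n=6$. So $E$ is compatible with the character bound, and only the divisibility condition $2k\mid\varphi(v)$ rules it out.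

If more primes divide $v$, the same computation gives $k<(2^s-1)^2$, where $s$ is the number of primes used. Since $v\le k(k-1)+1$ is then less than $16^s$, while a product of $s$ distinct primes eventually exceeds $16^s$, only finitely many $s$ survive. But for $s=5$ this alone would allow $v$ up to about $9\cdot10^5$. The second ingredient, Lemma~\ref{lem:fix}, gives an upper bound for $v$ that is nearly linear in $k$ and makes the remaining list short.

\section{No unit: the general case}\label{sec:nounit}

\begin{proposition}\label{prop:nounit}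
$D$ contains a unit.
\end{proposition}

Throughout this section we \emph{suppose that $D$ contains no unit} and derive a contradiction. If $v$ were prime, then $D\subseteq\{0\}$, which is impossible. So $v$ is composite and $k\ge9$ by Lemma~\ref{lem:nine}. For $d\in\mathbb{Z}_v$ the number $\gcd(d,v)$ is well defined, with $\gcd(0,v)=v$.

\subsection{Every element has a large common factor with $v$}

\begin{lemma}\label{lem:gcd}
Every $d\in D$ is fixed by some $t\in H$, $t\ne1$, and
\begin{equation}\label{eq:gcd}
\gcd(d,v)\ge\frac v{k+\sqrt n}.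
\end{equation}
\end{lemma}

\begin{proof}
If only $1\in H$ fixes $d$, then $|Hd|=k$, so $D=Hd\subseteq r\mathbb{Z}_v$ with $r=\gcd(d,v)>1$. Then all differences lie in $r\mathbb{Z}_v$ and $1$ is not a difference, which contradicts $\lambda\ge1$. So some $t\ne1$ in $H$ fixes $d$. With $f=\gcd(t-1,v)$ it follows that $(v/f)\mid d$, and $f\le k+\sqrt n$ by Lemma~\ref{lem:fix}.
\end{proof}

\subsection{The primes used, and a bound for $k$}

We want to use few primes in the computation of Section~\ref{sec:two}, since each one doubles the number of terms. The prime $2$ can be dispensed with unless $8\mid v$.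

\begin{lemma}\label{lem:S}
If $8\nmid v$, then every $d\in D$ is divisible by an odd prime divisor of $v$.
\end{lemma}

\begin{proof}
Let $v=2^am$ with $m$ odd and $a\le2$, and suppose $\gcd(d,m)=1$ for some $d\in D$. If $a=0$, then $d$ is a unit, a contradiction. Let $a\ge1$, and let $t\ne1$ in $H$ fix $d$ (Lemma~\ref{lem:gcd}). Then $(t-1)d\equiv0\pmod m$, so $t\equiv1\pmod m$, and $t$ is odd. If $a=1$, this gives $t=1$, a contradiction. If $a=2$, then $t\ne1$ forces $t\equiv3\pmod4$, so $\gcd(t-1,v)=v/2$ and $v/2\le k+\sqrt n$ by Lemma~\ref{lem:fix}. But $k\le\varphi(v)/2\le v/4$ by Lemma~\ref{lem:minus}, and $\sqrt n<\sqrt k\le\sqrt v/2$. So $v/4<\sqrt v/2$, that is, $v<4$, a contradiction.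
\end{proof}

Let $S$ be the set of odd primes dividing $v$ if $8\nmid v$, and the set of all primes dividing $v$ if $8\mid v$. Put $s=|S|$ and $C=2^s-1$. Every element of $D$ is divisible by a prime in $S$: by Lemma~\ref{lem:S} in the first case, and because it is not a unit in the second. In particular $s\ge1$.

\begin{lemma}\label{lem:kbound}
We have $k\le C\sqrt n$. Hence $9\le k<C^2$ and $s\ge3$.
\end{lemma}

\begin{proof}
Multiply the identities \eqref{eq:ind} over all $p\in S$ and sum over $x\in D$. A product of characters $\psi_p$ of order $p$, with $p$ running through $T\subseteq S$, is a character of order $e_T=\prod_{p\in T}p$, and every character of this order arises exactly once. Since no element of $D$ is prime to all $p\in S$,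
\[
0=\prod_{p\in S}\Bigl(1-\frac1p\Bigr)\Bigl[k+\sum_{\emptyset\ne T\subseteq S}(-1)^{|T|}\,\frac1{\varphi(e_T)}\sum_{\mathrm{ord}\,\chi=e_T}\chi(D)\Bigr].
\]
Each of the $2^s-1$ averages has modulus at most $\sqrt n$, so $k\le C\sqrt n$. Then $k^2\le C^2n<C^2k$. Finally $k\ge9$ gives $C>3$, that is, $s\ge3$.
\end{proof}

\subsection{Averaging $\log\gcd(d,v)$}

By Lemma~\ref{lem:gcd} every $\gcd(d,v)$ is at least about $v/k$. But for a perfectly equidistributed set the average of $\log\gcd(d,v)$ would be only about
\[
L=\sum_{p^a\|v}\log p\sum_{j=1}^ap^{-j}.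
\]
So $v$ cannot be much larger than $e^Lk$. Here is the precise statement. Put
\[
\tau(x)=(x^2+x)^{x/(x-1)}\qquad(x\ge3).
\]

\begin{lemma}\label{lem:log}
We have $v<e^L\,\tau(C)$.
\end{lemma}

\begin{proof}
Put $\rho=\sqrt n/k<1/\sqrt k$. For $d\in D$ we have $\log\gcd(d,v)=\sum_{p^a\|v}\sum_{j\le a,\,p^j\mid d}\log p$. By Lemma~\ref{lem:sub},
\[
\sum_{d\in D}\log\gcd(d,v)=\sum_{p^a\|v}\sum_{j=1}^a\log p\;|D\cap p^j\mathbb{Z}_v|\le kL+\sqrt n\,(\log v-L).
\]
By \eqref{eq:gcd} the left side is at least $k\bigl(\log v-\log(k(1+\rho))\bigr)$. Dividing by $k$ and rearranging,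
\[
\log v-L\le\frac{\log(k(1+\rho))}{1-\rho}.
\]
The right side is strictly increasing in $\rho\in(0,1)$, and $\rho<1/\sqrt k$. With $x=\sqrt k$ its value at $\rho=1/x$ is $\frac x{x-1}\log(x^2+x)=\log\tau(x)$. So $v<e^L\tau(\sqrt k)$.

Since $3\le\sqrt k<C$, it remains to see that $\tau$ is increasing for $x\ge3$. We have
\[
(x-1)^2(\log\tau)'(x)=\frac{(x-1)(2x+1)}{x+1}-\log(x^2+x)=2x-3+\frac2{x+1}-\log(x^2+x).
\]
At $x=3$ this is $3.5-\log12>0$, and for $x\ge3$ its derivative $2-\frac2{(x+1)^2}-\frac1x-\frac1{x+1}$ is at least $1.875-\frac7{12}>0$.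
\end{proof}

\paragraph{Numerical constants.}
First,
\begin{equation}\label{eq:tau}
\tau(7)<109.6,\qquad\tau(15)<355.1,\qquad\tau(31)<1249,\qquad\tau(63)<8064 .
\end{equation}
Indeed $\tau(7)=56\cdot56^{1/6}$ and $1.957^6>56.1$, where $56\cdot1.957<109.6$. Next, $\tau(15)=240\cdot240^{1/14}$ and $1.4795^{14}>240.5$, where $240\cdot1.4795<355.1$. Further, $\tau(31)=992\cdot992^{1/30}$ and $1.259^{30}>1.9956^{10}>1001$, where $992\cdot1.259<1249$. Finally, $\tau(63)=4032\cdot4032^{1/62}$ and $2^{62}>4032$.

Now consider $e^L$. An odd prime $p$ contributes to $e^L$ a factor less than $p^{1/(p-1)}$, which decreases in $p$. The prime $2$ contributes $2^{1/2}<1.4143$ if $2\,\|\,v$, $2^{3/4}<1.682$ if $4\,\|\,v$, and less than $2$ if $8\mid v$. From $1.7321^2>3$, $1.4954^4>5$, $1.3831^6>7$, $1.271^{10}>11$, $1.2384^{12}>13$ we obtain, multiplying successively, that for $2\le r\le5$ the product of $p^{1/(p-1)}$ over $r$ distinct odd primes is less than $P_r$, where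
\begin{equation}\label{eq:P}
P_2=2.5902,\qquad P_3=3.5826,\qquad P_4=4.5535,\qquad P_5=5.64 .
\end{equation}

\subsection{At least six primes in $S$}

For large $s$ a number $v$ with so many prime divisors is itself too large for Lemma~\ref{lem:log}.

\begin{lemma}\label{lem:six}
We have $s\le5$, and if $s=5$, then $8\mid v$.
\end{lemma}

\begin{proof}
Let $\theta(p)=p^{1-1/(p-1)}$, which increases with $p$, let $q_1<q_2<\dots$ be the odd primes, and put $\Theta_j=\prod_{i\le j}\theta(q_i)$. In the product $ve^{-L}$ a prime power $p^a\,\|\,v$ with $p$ odd contributes more than $p^{a-1/(p-1)}\ge\theta(p)$. If $2^a\,\|\,v$ with $a\ge1$, then $2$ contributes $2^{a-1+2^{-a}}$, which is at least $1$, and at least $4$ if $a\ge3$. Hence $ve^{-L}\ge4\Theta_{s-1}$ if $8\mid v$, because then $v$ has $s-1$ odd prime divisors. If $8\nmid v$, then $v$ has $s$ odd prime divisors and $ve^{-L}\ge\Theta_s\ge4\Theta_{s-1}$, because $s\ge3$ and $\theta(q_s)\ge\theta(7)>7/1.3831>5$. Lemma~\ref{lem:log} therefore gives $4\Theta_{s-1}<\tau(2^s-1)$ in both cases.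

For $s=6$ we have $4\Theta_5>4\cdot15015/5.64>10000>\tau(63)$, a contradiction. When $s\ge6$ is increased by one, the left side is multiplied by $\theta(q_s)\ge\theta(17)>17/1.2>14$, since $1.2^{16}>17$. On the right write $\tau(x)=(x^2+x)\cdot(x^2+x)^{1/(x-1)}$. The second factor decreases for $x\ge3$, because
\[
\frac{(2x+1)(x-1)}{x^2+x}<2<\log12\le\log(x^2+x).
\]
With $C=2^s-1$ and $2^{s+1}-1=2C+1$, the right side is thus multiplied by at most
\[
\frac{(2C+1)(2C+2)}{C(C+1)}=4+\frac2C<5 .
\]
So the inequality fails for all $s\ge6$.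

If $s=5$ and $8\nmid v$, then $ve^{-L}\ge\Theta_5>15015/5.64>2600>\tau(31)$, contradicting Lemma~\ref{lem:log}.
\end{proof}

\subsection{The remaining values of $v$}\label{sub:list}

By Lemmas~\ref{lem:kbound} and~\ref{lem:six}, $3\le s\le5$. Recall that $v$ has exactly $s$ odd prime divisors if $8\nmid v$, and exactly $s-1$ if $8\mid v$. Lemma~\ref{lem:log}, \eqref{eq:tau} and \eqref{eq:P} leave the following values.

\smallskip
\noindent$s=5$, $8\mid v$, four odd primes. Here $v<2P_4\cdot1249<11375$, so $v/8\le1421$. An integer with exactly four odd prime divisors is a multiple of an odd one, and the odd ones up to $1421$ are $1155=3\cdot5\cdot7\cdot11$ and $1365=3\cdot5\cdot7\cdot13$. So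
\[
v/8\in\{1155,\,1365\}.
\]

\noindent$s=4$, $8\nmid v$, four odd primes. If $v$ is odd, then $v<P_4\cdot355.1<1617$, so
\[
v\in\{1155,\,1365\}.
\]
If $2\,\|\,v$, then $v<1617\cdot1.4143<2310=2\cdot1155$, which is impossible. If $4\,\|\,v$, then $v<1617\cdot1.682<4620=4\cdot1155$, which is impossible.

\smallskip
\noindent$s=4$, $8\mid v$, three odd primes. Here $v<2P_3\cdot355.1<2545$, so $v/8\le318$ and
\[
v/8\in\{105,165,195,210,231,255,273,285,315\}.
\]

\noindent$s=3$, $8\nmid v$, three odd primes. If $v$ is odd, then $v<P_3\cdot109.6<393$. The numbers $3\cdot5\cdot p$, $3\cdot7\cdot p$, $5\cdot7\cdot11$, and $3^2\cdot5\cdot7$ below this bound give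
\[
v\in\{105,165,195,231,255,273,285,315,345,357,385\}.
\]
If $2\,\|\,v$, then $v<393\cdot1.4143<556$, so $v/2\le277$ and $v/2\in\{105,165,195,231,255,273\}$. If $4\,\|\,v$, then $v<393\cdot1.682<662$, so $v/4\in\{105,165\}$.

\smallskip
\noindent$s=3$, $8\mid v$, two odd primes. Here $v<2P_2\cdot109.6<568$, so $v/8\le70$ and
\[
v/8\in\{15,21,30,33,35,39,42,45,51,55,57,60,63,65,66,69,70\}.
\]

\subsection{A sieve that excludes them}

We know that $k\mid\varphi(v)/2$ by Lemma~\ref{lem:minus}, that $(v-1)\mid k(k-1)$ by \eqref{eq:basic}, and that $9\le k<C^2$. The idea is that $v-1$ and $\varphi(v)$ have only a small common divisor for the values in the list. So $k$ takes up little of $v-1$, and most of $v-1$ must divide $k-1$.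

\begin{lemma}\label{lem:sieve}
Let $g=\gcd\bigl(v-1,\varphi(v)/2\bigr)$. Then $(v-1)/g$ divides $k-1$. Moreover, there is a prime $\ell\nmid v$ that divides both $v-1$ and $p-1$ for some prime $p\mid v$.
\end{lemma}

\begin{proof}
Let $b=\gcd(v-1,k)$. As $k\mid\varphi(v)/2$, we have $b\mid g$. The number $(v-1)/b$ divides $(k/b)(k-1)$ and is prime to $k/b$, so it divides $k-1$. Its divisor $(v-1)/g$ divides $k-1$ too. If $g=1$, then $(v-1)\mid(k-1)$, which is impossible since $0<k-1<v-1$. So some prime $\ell$ divides $g$. Then $\ell\mid v-1$, hence $\ell\nmid v$. As $\ell$ divides $\varphi(v)=\prod_{p^a\|v}p^{a-1}(p-1)$, it divides some $p-1$.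
\end{proof}

\paragraph{Even $v$.}
All prime divisors of the even values listed in Section~\ref{sub:list} are at most $23$. Suppose first that $6\mid v$. Then $\ell\ge5$ in Lemma~\ref{lem:sieve}. Among the primes $p\le23$, only $11$ and $23$ have a $p-1$ divisible by a prime at least $5$, with $\ell=5$ and $\ell=11$ respectively. So either $11\mid v$, $5\nmid v$ and $5\mid v-1$, or $23\mid v$ and $11\mid v-1$. In the lists, the values with $6\mid v$, $11\mid v$, $5\nmid v$ are
\[
v=1848,\ 462,\ 264,\ 528,
\]
with $v-1=1847,461,263,527$, none divisible by $5$. The only even value divisible by $23$ is $552$, and $551=11\cdot50+1$. Hence no $v$ with $6\mid v$ survives.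

The even values not divisible by $3$ are $280,440,520,560$, with $s=3$ and hence $8\le k-1\le47$.
\begin{itemize}
\item $v=440=8\cdot5\cdot11$: the primes dividing $4$ or $10$ are $2$ and $5$, and both divide $v$. So there is no $\ell$.
\item $v=560=16\cdot5\cdot7$: the only candidate is $\ell=3$, but $559=3\cdot186+1$.
\item $v=280=8\cdot5\cdot7$: $\varphi(v)/2=48$, $v-1=279=9\cdot31$, $g=3$, so $93\mid k-1$, which is impossible.
\item $v=520=8\cdot5\cdot13$: $\varphi(v)/2=96$, $v-1=519=3\cdot173$, $g=3$, so $173\mid k-1$, which is impossible.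
\end{itemize}

\paragraph{Odd $v$.}
Here $s=4$ for $v\in\{1155,1365\}$ and $s=3$, $9\le k\le48$, for the others. The data for Lemma~\ref{lem:sieve} are as follows.
\[
\begin{array}{l|l|l|r|r}
v&\varphi(v)/2&v-1&g&(v-1)/g\\\hline
1155=3\cdot5\cdot7\cdot11&240&2\cdot577&2&577\\
1365=3\cdot5\cdot7\cdot13&288&2^2\cdot11\cdot31&4&341\\
105=3\cdot5\cdot7&24&2^3\cdot13&8&13\\
165=3\cdot5\cdot11&40&2^2\cdot41&4&41\\
195=3\cdot5\cdot13&48&2\cdot97&2&97\\
231=3\cdot7\cdot11&60&2\cdot5\cdot23&10&23\\
255=3\cdot5\cdot17&64&2\cdot127&2&127\\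
273=3\cdot7\cdot13&72&2^4\cdot17&8&34\\
285=3\cdot5\cdot19&72&2^2\cdot71&4&71\\
315=3^2\cdot5\cdot7&72&2\cdot157&2&157\\
345=3\cdot5\cdot23&88&2^3\cdot43&8&43\\
357=3\cdot7\cdot17&96&2^2\cdot89&4&89\\
385=5\cdot7\cdot11&120&2^7\cdot3&24&16
\end{array}
\]
Since $(v-1)/g$ divides $k-1>0$, it is at most $k-1<\varphi(v)/2$. This excludes $1155$, $1365$ and $165$. For $s=3$ it is also at most $47$, which excludes $195,255,285,315,357$. Five values remain, where we use $k\equiv1$ modulo $(v-1)/g$, $k\mid\varphi(v)/2$ and $9\le k\le48$.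
\begin{itemize}
\item $v=105$: $13\mid k-1$ and $k\le24$ give $k=14\nmid24$.
\item $v=231$: $23\mid k-1$ gives $k\in\{24,47\}$, and neither divides $60$.
\item $v=273$: $34\mid k-1$ gives $k=35\nmid72$.
\item $v=345$: $43\mid k-1$ gives $k=44$, which divides $88$. But $8\mid v-1$ and $8\nmid44\cdot43$, contrary to $(v-1)\mid k(k-1)$.
\item $v=385$: $16\mid k-1$ gives $k\in\{17,33\}$, and neither divides $120$.
\end{itemize}
Every value of $v$ is excluded. This contradiction proves Proposition~\ref{prop:nounit}. \qed

\section{Proofs of the theorems}\label{sec:proofs}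

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Pass to an $M$-invariant translate of $D$ (Lemma~\ref{lem:fixed}) and take $H=M$. By Proposition~\ref{prop:nounit} it contains a unit, so $v$ is prime by Proposition~\ref{prop:unit}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Here $D$ is an arbitrary nontrivial difference set, not necessarily $M$-invariant.

(a)$\Rightarrow$(b) is trivial.

(b)$\Rightarrow$(c). Since $M$ is abelian and $k$ divides $|M|$, there is a subgroup $H\le M$ of order $k$. Propositions~\ref{prop:nounit} and~\ref{prop:unit}, applied to an $M$-invariant translate of $D$, show that $v$ is prime and that this translate equals $uH$ for some unit $u$.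

(c)$\Rightarrow$(a). Let $D=uH+x$. For $h\in H$ we have $hD=uH+hx=D+(h-1)x$, so $H\le M$. By Lemma~\ref{lem:fixed} some translate $uH+z$ is $M$-invariant. It is then $H$-invariant, so $uH+hz=uH+z$, and hence $(h-1)z=0$ for all $h\in H$. As $|H|=k>1$ and $p$ is prime, $z=0$. So $uH$ is $M$-invariant, $Mu\subseteq uH$, and $|M|\le k$. Hence $M=H$ and $|M|=k$.

It remains to check the parameters. By Lemma~\ref{lem:minus}, applied to an $M$-invariant translate, $-1\notin M=H$. Since $\mathbb{Z}_p^*$ is cyclic and $p$ is odd (for $p=2$ there is no $k$ with $1<k<p-1$), every subgroup of even order contains $-1$. So $k=|H|$ is odd, and $e=(p-1)/k$ is even. Finally $k(k-1)=\lambda(p-1)=\lambda ek$ gives $\lambda=(k-1)/e$.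
\end{proof}

\section{How close $|M|$ can come to $k$ for composite $v$}\label{sec:twin}

The hypothesis $|M|=k$ cannot be replaced by $|M|\ge k-\sqrt v$. Let $p$ and $p+2$ be primes, put $v=p(p+2)$, and let $\eta_p,\eta_{p+2}$ be the quadratic characters of $\mathbb{F}_p$ and $\mathbb{F}_{p+2}$, with value $0$ at $0$. The twin-prime difference set is
\[
D=\{(x,y):\eta_p(x)\eta_{p+2}(y)=1\}\cup\{(x,0):x\in\mathbb{F}_p\}\subset\mathbb{F}_p\times\mathbb{F}_{p+2}\cong\mathbb{Z}_v .
\]
It has $k=\frac{(p-1)(p+1)}2+p=\frac{p^2+2p-1}2=\frac{v-1}2$ elements.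

We verify that $D$ is a difference set with $\lambda=(v-3)/4$. This is an integer, because $v=(p+1)^2-1\equiv3\pmod4$. Let $\chi=\chi_1\chi_2\ne1$ with characters $\chi_1$ of $\mathbb{F}_p$ and $\chi_2$ of $\mathbb{F}_{p+2}$. The indicator function of the first part of $D$ is $\frac12(1+\eta_p(x)\eta_{p+2}(y))$ on pairs with $x,y\ne0$, and $0$ elsewhere.
\begin{itemize}
\item If $\chi_1,\chi_2\ne1$, then $\chi(D)=\frac12(1+w)$, where $w$ is the product of the Gauss sums $\sum_x\eta_p(x)\chi_1(x)$ and $\sum_y\eta_{p+2}(y)\chi_2(y)$. Their squares are $\eta_p(-1)p$ and $\eta_{p+2}(-1)(p+2)$. Exactly one of $p,p+2$ is $3$ modulo $4$, so $w^2=-v$ and $|\chi(D)|^2=\frac{1+v}4$.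
\item If $\chi_1\ne1=\chi_2$, then $\chi(D)=-\frac{p+1}2$. If $\chi_1=1\ne\chi_2$, then $\chi(D)=-\frac{p-1}2+p=\frac{p+1}2$. In both cases $|\chi(D)|^2=\frac{(p+1)^2}4=\frac{v+1}4$.
\end{itemize}
Let $N(a)$ be the number of representations of $a$ as a difference of two elements of $D$. Then $\sum_aN(a)\chi(a)=|\chi(D)|^2$, which is $\frac{v+1}4$ for $\chi\ne1$ and $k^2=\frac{(v-1)^2}4=\frac{v+1}4+\frac{v-3}4v$ for $\chi=1$. The function that is $\frac{v-3}4$ for $a\ne0$ and $\frac{v+1}4+\frac{v-3}4$ for $a=0$ has the same character sums, so it equals $N$, and $D$ is a difference set.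

Now $D$ is invariant under the index-$2$ subgroup $\{(a,b):\eta_p(a)\eta_{p+2}(b)=1\}$ of $\mathbb{Z}_v^*$. Since $-1\notin M$ by Lemma~\ref{lem:minus}, $M\ne\mathbb{Z}_v^*$, and $M$ is this subgroup. Thus $|M|=\frac{p^2-1}2=k-p>k-\sqrt v$, although $v$ is composite.

\begin{thebibliography}{1}
\bibitem{thesis} \emph{Difference Sets: Their Multipliers and Existence}, \texttt{https://etd.ohiolink.edu/!etd.send\_file?\allowbreak accession=osu1487929230740848\allowbreak \&disposition=attachment}.
\end{thebibliography}
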